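# Moving catalysts and moment growth: why dimension four sides with dimension three

## 1. A rod with wires: the resistance of a time interval

Fix $\kappa>0$ and $t>0$. Picture the time interval $[0,t]$ as a metal rod with resistance $2\kappa$ per unit length. Now solder wires onto it.

**Definition (link).** A *link* is a triple $e=(a_e,b_e,r_e)$ with $0\le a_e<b_e\le t$ and $r_e\ge 0$. It is a wire of resistance $2r_e$ that joins the point $a_e$ of the rod to the point $b_e$.

**Definition (resistance).** For a finite multiset $S$ of links and $0\le a<b\le t$ put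
$$R_S(a,b)=\inf_{c\in\mathbb R^S}\Big\{\sum_{e\in S}2r_ec_e^2+2\kappa\int_0^t\theta_c(s)^2\,ds\Big\},\qquad \theta_c=1_{(a,b)}-\sum_{e\in S}c_e1_{(a_e,b_e)}.\tag{1}$$
Let $R_S^\circ(a,b)$ be the same infimum when only the links with $[a_e,b_e]\subset[a,b]$ may be used (all other $c_e$ are set to $0$). Put $R_S^\circ(a,a)=0$.

To read (1), send a unit current into the rod at $a$ and take it out at $b$. If $c_e$ is the current through wire $e$, then the rod must carry $\theta_c(s)$ at the point $s$, since the total current crossing $s$ is $1$ for $s\in(a,b)$ and $0$ otherwise. The braces contain the dissipated energy, and the minimum is the effective resistance between $a$ and $b$. The proofs below use only the formula (1).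

Here are three examples. With no links, $R_\emptyset(a,b)=2\kappa(b-a)$. With the single link $(a,b,r)$, where $r>0$ and $L=b-a$, we minimize $2rc^2+2\kappa L(1-c)^2$ and get the parallel law
$$\frac{2r\cdot2\kappa L}{2r+2\kappa L}.$$
With the single link $(0,t,0)$, a perfect conductor, we have
$$R_S(0,s)=\inf_c 2\kappa\{s(1-c)^2+(t-s)c^2\}=2\kappa\, s(t-s)/t,$$
attained at $c=s/t$.

The construction is there to control variances. Let $X$ be the simple random walk on $\mathbb Z^d$ with $X(0)=0$ that jumps to each neighbor at rate $\kappa$. Reweight its law by a factor $q_{r_e}(X(b_e)-X(a_e))$ for each link, where $q_r$ is the heat kernel of the unit-rate walk at time $r$. Each such factor pulls $X(b_e)$ toward $X(a_e)$. We shall prove (Lemma 1) that under the reweighted law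
$$E\big[(X^{(j)}(b)-X^{(j)}(a))^2\big]\le R_S(a,b)$$
for every coordinate $j$. In the examples this is familiar. The free walk has variance $2\kappa(b-a)$ per coordinate. The parallel law is the variance one would get with Gaussians in place of walks, since the density proportional to $e^{-x^2/(4\kappa L)}e^{-x^2/(4r)}$ has variance $(\frac1{2\kappa L}+\frac1{2r})^{-1}$. The perfect conductor gives the variance of a Brownian bridge.

Random links arise in the moments of a heat equation with moving random sources. In dimension four, whether the resistance per unit length of the rod tends to zero on long intervals will decide the question of the next section.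

## 2. Moment growth rates for the heat equation with moving catalysts

Let $d\ge3$. The parabolic Anderson model with time-dependent potential is
$$\frac{\partial}{\partial t}u(t,z)=\kappa\Delta^{d}u(t,z)+\xi(t,z)u(t,z),\quad (t,z)\in(0,\infty)\times\mathbb Z^d,\qquad u(0,z)=\delta_0(z),$$
where $\Delta^df(z)=\sum_{y\sim z}[f(y)-f(z)]$ and $\kappa\in[0,\infty)$. The potential is $\xi=\gamma\xi_*$ with $\gamma\in(0,\infty)$, and $\xi_*(t,z)$ is the number of *catalysts* at $z$ at time $t$. The catalysts are independent walks with generator $\rho\Delta^d$, $\rho\in(0,\infty)$, and initially the numbers of catalysts at the sites are i.i.d. Poisson with mean $\nu\in(0,\infty)$. Write $\langle\cdot\rangle$ for the expectation over $\xi$.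

**Definition (exponents, intermittency).** For integers $p\ge1$ let
$$\lambda_p(\kappa)=\lim_{t\to\infty}\frac1t\log\langle u(t,0)^p\rangle^{1/p}\in(-\infty,\infty].$$
By Hölder's inequality $\lambda_1\le\lambda_2\le\cdots$. For $p\ge2$ the system is *$p$-intermittent* at $\kappa$ if $\lambda_p(\kappa)>\lambda_{p-1}(\kappa)$.

Let $G=G_d^{(\rho)}=\int_0^\infty p^{(\rho)}_t(0,0)\,dt$, where $p^{(\rho)}_t$ is the transition kernel of a catalyst; $G<\infty$ because $d\ge3$. We use the following facts, quoted from Gärtner–den Hollander 2006, together with the existence of the limits.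

* (F1) If $\lambda_p(0)<\infty$, then $\kappa\mapsto\lambda_p(\kappa)$ is finite, convex and strictly decreasing.
* (F2) $\lambda_p(\kappa)<\infty$ if and only if $p<1/(G\gamma)$.
* (F3) $\lambda_p(0)=\langle\xi(0,0)\rangle(1-p\gamma G)^{-1}=\nu\gamma(1-p\gamma G)^{-1}$.

Call an integer $p\ge2$ *admissible* if $p\gamma G<1$; then $\lambda_1,\dots,\lambda_p$ are finite. For admissible $p$, the source of the problem (a text at the Weierstrass Institute for Applied Analysis and Stochastics) quotes as consequences that $p$-intermittency holds for all sufficiently small $\kappa$ and, in $d=3$, also for all sufficiently large $\kappa$. It conjectures: "$p$-intermittency holds for any $p$ in $d=3$, but only in $\kappa$-dependent areas in $d\ge4$." Spelled out, for all $\gamma,\rho,\nu\in(0,\infty)$: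

* (a) in $d=3$, for every admissible $p$, $\lambda_p(\kappa)>\lambda_{p-1}(\kappa)$ for all $\kappa\in[0,\infty)$;
* (b) in $d\ge4$, for every admissible $p$, $p$-intermittency holds for some but not all $\kappa\in[0,\infty)$, so there is some $\kappa$ with $\lambda_p(\kappa)=\lambda_{p-1}(\kappa)$.

In plain words: do the moments of $u$ always grow at strictly different rates, or can a large diffusion constant make the rates coincide? The answer is in two theorems, with $\gamma,\rho,\nu\in(0,\infty)$ and $p$ admissible throughout.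

**Theorem 1.** Let $d\in\{3,4\}$. Then $\lambda_p(\kappa)>\lambda_{p-1}(\kappa)$ for all $\kappa\in[0,\infty)$.

**Theorem 2.** Let $d\ge5$. (i) There is $\kappa_0<\infty$ (depending on $p,\gamma,\rho,\nu,d$) with $\lambda_1(\kappa)=\dots=\lambda_p(\kappa)$ for all $\kappa\ge\kappa_0$. (ii) For every fixed $\kappa>0$ there is $\nu_0>0$ (depending on $\kappa,p,\gamma,\rho,d$) with $\lambda_1(\kappa)=\dots=\lambda_p(\kappa)$ whenever $\nu\le\nu_0$.

By (F3), $\lambda_p(0)>\lambda_{p-1}(0)$, so $p$-intermittency always holds at $\kappa=0$. Hence (a) is true and (b) is true for every $d\ge5$. For $d=4$, (b) is false: for all parameters and all admissible $p$, no $\kappa\ge0$ satisfies $\lambda_p(\kappa)=\lambda_{p-1}(\kappa)$. Admissible $p$ do exist in $d=4$; for instance $p=2$ is admissible when $\gamma<1/(2G)$. So the conjecture as stated is disproved, and the dividing line runs between $d\in\{3,4\}$ and $d\ge5$.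

## 3. From moments to walks that attract each other

**Kernels.** Let $q_r$ be the time-$r$ kernel of the walk with generator $\Delta^d$:
$$q_r(x)=\prod_{j=1}^dq^1_r(x_j),\qquad q^1_r(x)=\frac1{2\pi}\int_{-\pi}^\pi e^{ikx-2r(1-\cos k)}\,dk .$$
For $r=0$ this is $q_0(x)=1\{x=0\}$. Catalysts have kernel $q_{\rho t}$, so $G=\int_0^\infty q_{\rho t}(0)\,dt$. The walk $X$ with generator $\kappa\Delta^d$ has kernel $q_{\kappa t}$ and independent coordinates. From the Fourier formula, $q_r(x)\le q_r(0)$ and $r\mapsto q_r(0)$ is nonincreasing. Since $1-\cos k\ge2k^2/\pi^2$ on $[-\pi,\pi]$,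
$$q_r(x)\le q_r(0)\le c_2r^{-d/2}\qquad(r>0).\tag{2}$$
Conversely, for each $a>0$ there is $c_0=c_0(a,d)>0$ with
$$q_r(x)\ge c_0r^{-d/2}\qquad (r\ge1,\ |x|_\infty\le a\sqrt r).\tag{3}$$
To see (3), substitute $k=\theta/\sqrt r$ and use $\int e^{i\theta y-\theta^2}d\theta=\sqrt\pi\,e^{-y^2/4}$ with $y=x/\sqrt r$. This gives
$$\sup_x\big|\sqrt{4\pi r}\,q_r^1(x)-e^{-x^2/4r}\big|\le\frac1{\sqrt\pi}\int_{\mathbb R}\Big|1_{\{|\theta|\le\pi\sqrt r\}}e^{-2r(1-\cos(\theta/\sqrt r))}-e^{-\theta^2}\Big|d\theta ,$$
and the right side tends to $0$ as $r\to\infty$ by dominated convergence, with dominating function $e^{-4\theta^2/\pi^2}+e^{-\theta^2}$. So $\sqrt{4\pi r}\,q^1_r(x)\ge\frac12e^{-a^2/4}$ for $|x|\le a\sqrt r$ and $r\ge r_1$. For $r\in[1,r_1]$ only finitely many $x$ matter, and $q^1_r(x)$ is positive and continuous in $r$. Note that $c_0\le c_2$.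

**The moment formula.** By Feynman–Kac, $u(t,0)=E_0[e^{\int_0^t\xi(t-s,X(s))ds}1\{X(t)=0\}]$. Under $E_0[\,\cdot\,1\{X(t)=0\}]$ the reversed path $X(t-\cdot)$ has the same law as $X$, so we may write $\xi(s,X(s))$ instead. Take $p$ independent copies $X_1,\dots,X_p$ started at $0$ and average over $\xi$ with the paths fixed. A catalyst started at $y$ contributes an independent factor with mean $w_y=E_y^Y[e^{\gamma\sum_i\int_0^t1\{Y(s)=X_i(s)\}ds}]$. A Poisson($\nu$) number of such factors has mean $\sum_ne^{-\nu}\frac{\nu^n}{n!}w_y^n=e^{\nu(w_y-1)}$. Multiplying over $y$,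
$$\langle u(t,0)^p\rangle=E^{\otimes p}\Big[e^{\nu A(X_1,\dots,X_p)}\prod_i1\{X_i(t)=0\}\Big],\qquad A=\sum_y(w_y-1).\tag{4}$$
Expand the exponential in $w_y$. The $n$-th term is an integral over ordered times $s_1<\dots<s_n$ and labels $i_1,\dots,i_n$ of the probability that $Y$ is at $X_{i_m}(s_m)$ at time $s_m$ for each $m$. Summing over the starting point with $\sum_yq_{\rho s_1}(X_{i_1}(s_1)-y)=1$,
$$A(X_1,\dots,X_p)=\sum_{n\ge1}\gamma^n\sum_{i_1,\dots,i_n}\int_{0<s_1<\dots<s_n<t}\prod_{m=2}^nq_{\rho(s_m-s_{m-1})}\big(X_{i_m}(s_m)-X_{i_{m-1}}(s_{m-1})\big)\,ds\ \le\ e^{\gamma pt}-1.\tag{5}$$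
The bound holds because all kernels are at most $1$. All terms are nonnegative. Write $A(X)$ when $p=1$; its $n=1$ term is $\gamma t$. The factors in (5) are exactly the link factors of Section 1: one catalyst that meets the walk at times $s_1,\dots,s_n$ solders $n-1$ wires onto the rod.

**The case $\kappa=0$ by hand.** The walks stand still, so every factor in (5) is $\bar q(s_m-s_{m-1})$ with $\bar q(r)=q_{\rho r}(0)$. Integrating the gaps, $A\le t\sum_n(p\gamma)^nG^{n-1}=p\gamma t/(1-p\gamma G)$. For a lower bound keep $n\le n_0$, gaps at most $L$ and $s_1<t-nL$; the $n$-th term is then at least $(p\gamma)^n(t-nL)(\int_0^L\bar q)^{n-1}$. Divide by $t$, then let $t\to\infty$, $L\to\infty$, $n_0\to\infty$. We get $A/t\to p\gamma/(1-p\gamma G)$, hence $\lambda_p(0)=\nu\gamma/(1-p\gamma G)$, in agreement with (F3). This is strictly increasing in $p$, because several walks at the same place can share a catalyst.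

**Reduction to $p=2$.** *This step shows that it suffices to compare the first two moments.* By Hölder, $\Lambda_m=m\lambda_m$ is convex in $m$. Let $p\ge3$ be admissible and suppose $\lambda_p=\lambda_{p-1}=:\lambda$. For $1\le m<p-1$ we have $p-1=\frac1{p-m}m+\frac{p-m-1}{p-m}p$, so $\Lambda_{p-1}\le\frac1{p-m}\Lambda_m+\frac{p-m-1}{p-m}\Lambda_p$, that is,
$$m\lambda_m\ge[(p-1)(p-m)-p(p-m-1)]\lambda=m\lambda .$$
As also $\lambda_m\le\lambda$, all $\lambda_m$ with $1\le m\le p$ coincide. Therefore
$$\lambda_2(\kappa)>\lambda_1(\kappa)\ \Longrightarrow\ \lambda_p(\kappa)>\lambda_{p-1}(\kappa)\ \text{ for all admissible }p\ge2.\tag{6}$$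

**Why a direct use of Jensen's inequality is not enough.** Keep only the two-walk terms with $n=2$ and different labels in (5); they sum to
$$C=\gamma^2\int_0^t\!\!\int_0^tq_{\rho|s-u|}(X_1(s)-X_2(u))\,ds\,du .$$
To get $\lambda_2>\lambda_1$ one wants $E[e^{\nu C}]$ to grow exponentially, and Jensen gives $E[e^{\nu C}]\ge e^{\nu E[C]}$. But for two free walks, without the weight $e^{\nu A}$ and without the endpoint constraint, Chapman–Kolmogorov gives $E[C]=\gamma^2\iint q_{\kappa(s+u)+\rho|s-u|}(0)\,ds\,du$. With $r=s+u$ and (2), this is at most $\gamma^2\int_0^{2t}r\min(1,c_2(\kappa r)^{-d/2})\,dr$, which is $O(t^{1/2})$ in $d=3$, $O(\log t)$ in $d=4$ and $O(1)$ in $d\ge5$. The walks drift apart, and the gain is sublinear. We must first force the walks to stay near the origin, and pay for it. To compute the price we must control the walk under the complicated weight $e^{\nu A(X)}$.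

## 4. Walks weighted by links: positive correlation and variance

Let $\kappa>0$. For a finite multiset $S$ of links put
$$\Phi(S)=E\Big[\prod_{e\in S}q_{r_e}(X(b_e)-X(a_e))\Big],\qquad\Phi(\emptyset)=1 .$$
This is positive, because $X$ is constant on $[0,t]$ with positive probability and $q_r(0)>0$. Let $P_S,E_S$ denote the normalized weighted path law. Since $q_r$ factorizes and $X$ has independent coordinates, $P_S$ is a product over coordinates, and $\Phi=\Phi_1^d$ with $\Phi_1$ the one-dimensional analogue.

**Lemma 1.** (i) $\Phi(S'\cup S'')\ge\Phi(S')\Phi(S'')$ (multiset union). (ii) For each coordinate $j$, $E_S[(X^{(j)}(b)-X^{(j)}(a))^2]\le R_S(a,b)$.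

*Proof.* By the product structure we may take $d=1$.

**Step 1: a Fourier formula.** *It turns $\Phi_1$ into a partition function with cosine interactions.* For a step function $K$, $E\,e^{i\int K\,dX}=e^{-2\kappa\int_0^t(1-\cos K(s))ds}$. Insert the Fourier formula for each $q^1_{r_e}$:
$$\Phi_1(S)=\int\prod_e\frac{dk_e}{2\pi}\,e^{H_S(k)},\quad H_S=-\sum_e2r_e(1-\cos k_e)-2\kappa\int_0^t(1-\cos K(s))\,ds,\quad K=\sum_ek_e1_{(a_e,b_e)}.\tag{7}$$
As $K$ is piecewise constant with values that are sums of some of the $k_e$, $H_S=\text{const}+\sum_\alpha J_\alpha\cos(n_\alpha\cdot k)$, a finite sum with $J_\alpha\ge0$ and integer vectors $n_\alpha$.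

**Step 2: Ginibre's inequality.** *It is the correlation inequality behind (i).* Let $\langle\cdot\rangle$ be the probability measure on the torus with density proportional to $e^{H}$, $H=H_S$, and let $f,g$ be finite nonnegative combinations of functions $\cos(n\cdot k)$ with integer vectors $n$. The claim is $\langle fg\rangle\ge\langle f\rangle\langle g\rangle$. With $Z=\int e^H$,
$$\langle fg\rangle-\langle f\rangle\langle g\rangle=\frac1{2Z^2}\iint(f(k)-f(k'))(g(k)-g(k'))e^{H(k)+H(k')}\,dk\,dk' .$$
Expand $e^{\sum_\alpha J_\alpha(\cos n_\alpha k+\cos n_\alpha k')}$ in its uniformly convergent power series, which has nonnegative coefficients. It suffices that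
$$\iint(\cos mk-\cos mk')(\cos nk-\cos nk')\prod_\alpha(\cos n_\alpha k+\cos n_\alpha k')\,dk\,dk'\ge0$$
for finite products with repetitions allowed (dots suppressed). The map $(x,y)\mapsto(x+y,x-y)$ is a surjective endomorphism of the product torus, so it carries Haar measure to Haar measure and we may put $k=x+y$, $k'=x-y$. Then $\cos mk-\cos mk'=-2\sin mx\sin my$ and $\cos n_\alpha k+\cos n_\alpha k'=2\cos n_\alpha x\cos n_\alpha y$. The integrand becomes
$$4\sin mx\,\sin my\,\sin nx\,\sin ny\prod_\alpha2\cos n_\alpha x\,\cos n_\alpha y ,$$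
and the integral is a positive constant times $\big(\int\sin mx\sin nx\prod_\alpha\cos n_\alpha x\,dx\big)^2\ge0$.

**Step 3: proof of (i).** *We remove links by sending their variables to $0$.* Let $\langle\cdot\rangle$ belong to $S'\cup S''$. Let $D_h(k)=\sum_{|j|<h}(1-|j|/h)e^{ijk}$ be the Fejér kernel: a nonnegative function, a nonnegative combination of cosines, with $\int D_h\frac{dk}{2\pi}=1$ and mass concentrating at $0$ as $h\to\infty$. Take $f=\prod_{e\in S'}D_h(k_e)$ and $g=\prod_{e\in S''}D_h(k_e)$; products of cosines are nonnegative combinations of cosines, so Step 2 applies. Setting $k_e=0$ in (7) deletes the link $e$, and $H=0$ when all $k_e=0$. Hence, as $h\to\infty$,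
$$\langle f\rangle\to\frac{\Phi_1(S'')}{\Phi_1(S'\cup S'')},\qquad\langle g\rangle\to\frac{\Phi_1(S')}{\Phi_1(S'\cup S'')},\qquad\langle fg\rangle\to\frac1{\Phi_1(S'\cup S'')} ,$$
and $\langle fg\rangle\ge\langle f\rangle\langle g\rangle$ becomes (i).

**Step 4: proof of (ii).** *We differentiate a characteristic function after shifting the integration variables.* The expectation $E[e^{i\alpha(X(b)-X(a))}\prod_eq_{r_e}(X(b_e)-X(a_e))]$ is (7) with $K$ replaced by $K+\alpha1_{(a,b)}$. Let $c\in\mathbb R^S$. The integrand is $2\pi$-periodic in each $k_e$, so we may substitute $k_e\to k_e-\alpha c_e$; then $K+\alpha1_{(a,b)}$ becomes $K+\alpha\theta_c$. The expectation equals $\int\prod\frac{dk_e}{2\pi}e^{H_\alpha}$ with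
$$H_\alpha=-\sum_e2r_e(1-\cos(k_e-\alpha c_e))-2\kappa\int_0^t(1-\cos(K+\alpha\theta_c))\,ds .$$
Primes denote $\alpha$-derivatives at $\alpha=0$, where $H_0=H_S$. Since $X(b)-X(a)$ has all moments and the weights are bounded,
$$E_S[(X(b)-X(a))^2]=-\frac1{\Phi_1(S)}\,\partial_\alpha^2\Big|_{0}\int\prod\frac{dk_e}{2\pi}e^{H_\alpha}=\langle-H_0''\rangle-\langle(H_0')^2\rangle .$$
Here $-H_0''=\sum_e2r_ec_e^2\cos k_e+2\kappa\int\theta_c^2\cos K\,ds\le\sum_e2r_ec_e^2+2\kappa\int\theta_c^2\,ds$, and $H_0'$ is real, so the last term only helps. Take the infimum over $c$. $\square$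

## 5. Series and parallel rules

Taking $c=0$ and restricting the choice of $c$ give $R_S\le R_S^\circ\le2\kappa(b-a)$. We need four rules.

* (R1) $R_S$ and $R_S^\circ$ do not increase when links are added: give the new links $c_e=0$.
* (R2) $R_S^\circ(a,b)\le R_S^\circ(a,m)+R_S^\circ(m,b)$ for $a\le m\le b$. The links allowed on $[a,m]$ and on $[m,b]$ are disjoint sets, the two functions $\theta$ have disjoint supports and add up to an allowed one for $(a,b)$, so the energies add.
* (R3) Let $e=(s,u,r_e)\in S$ with $r_e>0$ and $[s,u]\subset[a,b]$, and let $R'$ be $R^\circ(s,u)$ computed without $e$. Then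
$$R_S^\circ(a,b)\le R_S^\circ(a,s)+\frac{2r_eR'}{2r_e+R'}+R_S^\circ(u,b).$$
On $(s,u)$ use $c_e=\mu$ and, on the other links, $(1-\mu)$ times a near-optimal choice for $R'$. Then $\theta$ is multiplied there by $1-\mu$, and the energy is $\mu^2\,2r_e+(1-\mu)^2R'$ up to arbitrarily small error. The choice $\mu=R'/(2r_e+R')$ gives $\frac{2r_eR'^2+4r_e^2R'}{(2r_e+R')^2}=\frac{2r_eR'}{2r_e+R'}$. Combine as in (R2).
* (R4) If $S$ contains a link $(0,m,\sigma)$, then $R_S(0,s)\le2\sigma+R_S^\circ(m,s)$ for $s\ge m$. Put $c=1$ on that link. Then $1_{(0,s)}-1_{(0,m)}=1_{(m,s)}$ almost everywhere, and the rest is the problem on $(m,s)$.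

The energy in (1) is continuous in $c$, so for a fixed number of links the infimum may be taken over rational $c$. For each such $c$ the energy is measurable in the link parameters, hence $R_S^\circ$ is measurable. Also $\theta$ vanishes outside $(a,b)$ in the definition of $R^\circ$, so $R^\circ(a,b)$ makes sense for links anywhere on $\mathbb R$.

## 6. The weight $e^{\nu A}$ as a Poisson mixture of link weights

**Definition (chain).** A *chain* is $c=(s_1<\dots<s_n)\subset(0,t)$ with $n\ge2$. Its links are $S(c)=\{(s_{m-1},s_m,\rho(s_m-s_{m-1})):2\le m\le n\}$, its weight is $w_c(X)=\prod_{m=2}^nq_{\rho(s_m-s_{m-1})}(X(s_m)-X(s_{m-1}))$, and on chains we use the measure $\mathfrak m(dc)=\nu\gamma^n\,ds$.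

A chain with $n=2$ is a pair $(s,u)$; it stands for one catalyst met at times $s$ and $u$, and contributes one wire of resistance $2\rho(u-s)$. By (5),
$$\nu A(X)=\nu\gamma t+\int\mathfrak m(dc)\,w_c(X).\tag{8}$$
For a finite link set $F$ let $Q_F$ be the path law on $[0,t]$ with density proportional to $e^{\nu A(X)}\prod_{e\in F}q_{r_e}(X(b_e)-X(a_e))$. For a finite set $\omega$ of chains put $S(\omega)=\bigcup_{c\in\omega}S(c)$, as a multiset.

**A mixture identity.** *It writes $Q_F$ as an average of the laws $P_{F\cup S(\omega)}$, to which Lemma 1 applies.* Let $\varphi(c)>0$ be measurable with $\int\varphi\,d\mathfrak m<\infty$, and let $\Pi_\varphi$ be the Poisson process of chains with intensity $\varphi(c)\,\mathfrak m(dc)$. For measurable $g(X)\ge0$, expand $e^{\int\mathfrak m\,w}=\sum_k\frac1{k!}\int\prod_{i\le k}\mathfrak m(dc_i)w_{c_i}$ and use Tonelli. The unnormalized expectation of $g$ is, up to the factor $e^{\nu\gamma t}$,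
$$\sum_k\frac1{k!}\int\prod_{i\le k}\mathfrak m(dc_i)\,\Phi(F\cup S(\omega))\,E_{F\cup S(\omega)}[g],\qquad\omega=\{c_1,\dots,c_k\}.$$
Multiplying and dividing by $\prod_i\varphi(c_i)$,
$$E_{Q_F}[g]=\frac{E_{\Pi_\varphi}\big[h_\varphi\,E_{F\cup S(\omega)}[g]\big]}{E_{\Pi_\varphi}[h_\varphi]},\qquad h_\varphi(\omega)=\frac{\Phi(F\cup S(\omega))}{\prod_{c\in\omega}\varphi(c)},\qquad E_{\Pi_\varphi}[h_\varphi]<\infty.\tag{9}$$
Finiteness holds because $E[e^{\nu A}]<\infty$ by (5). The identity holds in the same way if only chains from a fixed measurable set are kept in (8) and in $\Pi_\varphi$. The reference weight $\varphi$ is ours to choose. We shall choose it once so that the tilt $h_\varphi$ is increasing in $\omega$, and later so that it is decreasing.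

**Harris–FKG.** A function of a configuration is *increasing* if adding points never lowers it. If $\eta$ is a Poisson process with $\sigma$-finite intensity and $f,g\in L^2$ are increasing functions of $\eta$, then $E[fg]\ge E[f]E[g]$ (Last–Penrose, *Lectures on the Poisson Process*, Thm. 20.4). Consequently $E[fg]\le E[f]E[g]$ if one is increasing and the other decreasing. For example, two counts $\eta(U),\eta(V)$ have covariance equal to the intensity of $U\cap V$, which is nonnegative.

From now on let $\Pi$ be the Poisson process with $\varphi(c)=\Phi(S(c))$. Its total mass is $E[\nu A(X)]-\nu\gamma t<\infty$.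

**Lemma 2.** Let $g(X)\ge0$ and let $r(\omega)$ be bounded, measurable and decreasing in $\omega$, with $E_{F\cup S(\omega)}[g]\le r(\omega)$. Then $E_{Q_F}[g]\le E_\Pi[r]$.

*Proof.* In (9), $h(\omega)=\Phi(F\cup S(\omega))/\prod_{c\in\omega}\Phi(S(c))$. By Lemma 1(i),
$$\frac{h(\omega\cup\{c\})}{h(\omega)}=\frac{\Phi(F\cup S(\omega)\cup S(c))}{\Phi(F\cup S(\omega))\,\Phi(S(c))}\ge1 ,$$
so $h$ is increasing. Note $r\ge0$. Harris–FKG for the bounded functions $h\wedge L$ (increasing) and $r$ (decreasing) gives $E_\Pi[(h\wedge L)r]\le E_\Pi[h\wedge L]\,E_\Pi[r]$. Let $L\to\infty$ by monotone convergence and insert the result in (9). $\square$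

In words: the tilt only produces more wires than the untilted Poisson process, and more wires mean smaller resistance. So for upper bounds on variances we may use the independent wires of $\Pi$, and we may even keep only the two-point chains.

**Two-point chains.** Under $\Pi$ the chains with $n=2$ form a Poisson process on $\{0<s<u<t\}$ with intensity $a(u-s)\,ds\,du$, where by Chapman–Kolmogorov
$$a(r)=\nu\gamma^2\sum_xq_{\kappa r}(x)q_{\rho r}(x)=\nu\gamma^2q_{(\kappa+\rho)r}(0).\tag{10}$$
Let $N$ be the Poisson process with this intensity on all of $\{(s,u):s<u\}\subset\mathbb R^2$, its points viewed as links $(s,u,\rho(u-s))$. As $a\le\nu\gamma^2$, a bounded interval contains almost surely only finitely many of these links. Put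
$$\mathsf r(\ell)=\mathbb E\,R_N^\circ(x,x+\ell),\qquad\text{so}\qquad\mathsf r(\ell)\le2\kappa\ell ,\tag{11}$$
which does not depend on $x$ by stationarity.

## 7. The price and the gain of confining two walks

We now prove a lower bound on $\lambda_2-\lambda_1$ with two free parameters: a squared radius $\sigma$, and the spacing $T$ of the times at which the walks are pulled back to the origin.

**Proposition.** Let $d\ge3$, $\kappa>0$, and let $2$ be admissible. There are constants $c_3,c_4>0$ depending only on $d$ such that whenever $\sigma\ge1$ and $T>0$ satisfy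
$$\sup_{0\le v\le T}\mathsf r(v)\le\sigma,\tag{12}$$
then
$$2(\lambda_2-\lambda_1)\ \ge\ \frac1T\Big[c_4\frac{\nu\gamma^2}\rho\,T\sigma^{1-d/2}-2c_3\Big].\tag{13}$$

*Proof.* Let $t=NT$, $t_k=kT$, and for $0\le j\le N-1$ let
$$F_j=\{(0,t,0)\}\cup\{(0,t_k,\sigma):1\le k\le j\}.$$
The link $(0,t,0)$ is the constraint $X(t)=0$. The link $(0,t_k,\sigma)$ has factor $q_\sigma(X(t_k))$, a soft pull toward the origin at time $t_k$.

**Step 1: second moments.** *We show that under $Q_{F_j}$ the walk stays within distance of order $\sqrt\sigma$ up to time $t_{j+1}$.* Let $s\in[t_{k-1},t_k]$ with $1\le k\le j+1$. By Lemma 1(ii) with $a=0$, $b=s$, then (R4) with the link $(0,t_{k-1},\sigma)$ (not needed if $k=1$), then (R1),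
$$E_{F_j\cup S(\omega)}[X^{(i)}(s)^2]\le2\sigma+R_{\omega_2}^\circ(t_{k-1},s),$$
where $\omega_2$ denotes the links of the two-point chains of $\omega$. The right side is at most $2\sigma+2\kappa T$, measurable, and decreasing in $\omega$. Lemma 2 and (12) give $E_{Q_{F_j}}[X^{(i)}(s)^2]\le2\sigma+\mathsf r(s-t_{k-1})\le3\sigma$. With $m=\sqrt{12d\sigma}$, Chebyshev gives $Q_{F_j}(|X^{(i)}(s)|>m)\le\frac1{4d}$. A union bound over coordinates yields
$$Q_{F_j}(|X(s)|_\infty\le m)\ge\tfrac34\qquad(0\le s\le t_{j+1}).\tag{14}$$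

**Step 2: the price.** *We bound from below the cost of inserting the pulls one after the other.* Let $a=\sqrt{48d}$, so that $2m=a\sqrt\sigma$, and $c_0=c_0(a,d)$ from (3). By (14) at $s=t_{j+1}$, (3) and (2),
$$E_{Q_{F_j}}[q_\sigma(X(t_{j+1}))]\ge\tfrac34c_0\sigma^{-d/2}\ge e^{-c_3}q_\sigma(0),\qquad e^{-c_3}=\frac{3c_0}{4c_2}<1 .$$
Since $Q_{F_j}$ is $Q_{F_0}$ reweighted by $\prod_{k\le j}q_\sigma(X(t_k))$,
$$E_{Q_{F_0}}\Big[\prod_{k\le j+1}q_\sigma(X(t_k))\Big]=E_{Q_{F_0}}\Big[\prod_{k\le j}q_\sigma(X(t_k))\Big]\,E_{Q_{F_j}}[q_\sigma(X(t_{j+1}))].$$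
Multiplying over $j=0,\dots,N-2$,
$$E_{Q_{F_0}}\Big[\prod_{k=1}^{N-1}\frac{q_\sigma(X(t_k))}{q_\sigma(0)}\Big]\ge e^{-c_3N}.\tag{15}$$

**Step 3: from moments to the interaction.** *We express the ratio of moments through $C$ and then confine.* In (5) with $p=2$, the terms with all labels $1$ sum to $A(X_1)$, those with all labels $2$ to $A(X_2)$, and the $n=2$ terms with labels $(1,2)$ and $(2,1)$ sum to $C$ of Section 3. So $A(X_1,X_2)\ge A(X_1)+A(X_2)+C$. By (4), $\langle u(t,0)\rangle$ is the normalization of the density $e^{\nu A}1\{X(t)=0\}$ of $Q_{F_0}$. Since $q_\sigma\le q_\sigma(0)$,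
$$\frac{\langle u(t,0)^2\rangle}{\langle u(t,0)\rangle^2}\ge E_{Q_{F_0}^{\otimes2}}[e^{\nu C}]\ge E_{Q_{F_0}^{\otimes2}}\Big[e^{\nu C}\prod_{i=1,2}\prod_{k=1}^{N-1}\frac{q_\sigma(X_i(t_k))}{q_\sigma(0)}\Big].$$
The last expression is $E_{Q_{F_{N-1}}^{\otimes2}}[e^{\nu C}]$ times the square of the left side of (15). By (15) and Jensen it is at least $e^{-2c_3N}\exp\big(\nu E_{Q_{F_{N-1}}^{\otimes2}}[C]\big)$.

**Step 4: the gain.** *We show that confined walks interact at a linear rate.* Let $\sigma\le\rho|s-u|\le2\sigma$. By (14) with $j=N-1$ and independence, with probability at least $\frac9{16}\ge\frac12$ we have $|X_1(s)-X_2(u)|_\infty\le2m=a\sqrt\sigma\le a\sqrt{\rho|s-u|}$. As $\rho|s-u|\ge1$, (3) gives $E[q_{\rho|s-u|}(X_1(s)-X_2(u))]\ge\frac12c_0(2\sigma)^{-d/2}$. For $t\ge4\sigma/\rho$ the set of such $(s,u)\in[0,t]^2$ has measure $2\int_{\sigma/\rho}^{2\sigma/\rho}(t-r)\,dr\ge2\frac\sigma\rho(t-\frac{2\sigma}\rho)\ge t\sigma/\rho$. Hence $\nu E[C]\ge c_4\frac{\nu\gamma^2}\rho\,t\,\sigma^{1-d/2}$ with $c_4=\frac12c_02^{-d/2}$.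

**Step 5: the limit.** *We read off the exponents.* Altogether $\log\langle u(t,0)^2\rangle-2\log\langle u(t,0)\rangle\ge c_4\frac{\nu\gamma^2}\rho t\sigma^{1-d/2}-2c_3N$ for all large $N$. Divide by $t=NT$ and let $N\to\infty$. $\square$

## 8. Diffusive spacing: dimension three, and the constant that blocks dimension four

For $\kappa=0$, Theorem 1 is (F3). Let $\kappa>0$; by (6) it suffices to show $\lambda_2(\kappa)>\lambda_1(\kappa)$, that is, to make the bracket in (13) positive.

The first thing to try is the bound $\mathsf r(v)\le2\kappa v$ of (11), which uses no wires at all. Then (12) holds for $T=\sigma/(2\kappa)$, the diffusive time for radius $\sqrt\sigma$, and the bracket in (13) becomes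
$$\frac{c_4\nu\gamma^2}{2\kappa\rho}\,\sigma^{2-d/2}-2c_3 .\tag{16}$$

**Proof of Theorem 1 for $d=3$.** The first term of (16) is a positive constant times $\sigma^{1/2}$, so (16) is positive for $\sigma$ large. Thus $\lambda_2(\kappa)>\lambda_1(\kappa)$ for every $\kappa>0$. $\blacksquare$

In $d=4$ the power of $\sigma$ in (16) is zero. If we know only $\mathsf r(v)\le2\kappa v$, we can verify (12) only for $T\le\sigma/(2\kappa)$, and then the bracket in (13) is at most $c_4\nu\gamma^2/(2\kappa\rho)-2c_3$, whatever $\sigma$ is. So this argument gives intermittency for $\kappa<c_4\nu\gamma^2/(4c_3\rho)$ and nothing for larger $\kappa$. Price and gain scale in the same way, and the constants decide. To go further we need spacings $T$ with $T/\sigma$ as large as we like: the walk under its own weight must spread more slowly than any fixed diffusive rate. In the language of Section 1, we need $\mathsf r(v)=o(v)$.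

## 9. Wires on every scale in dimension four

The number of wires of $N$ with $s$ near $\ell/4$ and $u$ near $3\ell/4$, within windows of width proportional to $\ell$, has mean of order $\ell^2\cdot\ell^{-d/2}$ by (10). In $d=4$ this is of order one at every scale $\ell$. Such a wire has resistance $2\rho(u-s)$, comparable to that of the stretch of rod it bridges. So on each scale there is a chance, bounded away from zero, of removing a fixed fraction of the resistance. A positive limiting resistance per unit length cannot survive this.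

**Lemma 3.** If $d=4$, then $\mathsf r(\ell)/\ell\to0$ as $\ell\to\infty$. Consequently, for every $K>0$, $\sup_{0\le v\le T}\mathsf r(v)\le T/K$ for all large $T$.

*Proof.*

**Step 1: the limit exists.** *We identify the quantity to be shown zero.* By (R2) and stationarity $\mathsf r$ is subadditive. For fixed $y>0$ write $\ell=ny+z$ with $0\le z<y$. Then $\mathsf r(\ell)\le n\mathsf r(y)+2\kappa y$, so $\limsup_\ell\mathsf r(\ell)/\ell\le\mathsf r(y)/y$. Hence $\mathsf r(\ell)/\ell\to k:=\inf_{\ell>0}\mathsf r(\ell)/\ell$. Suppose $k>0$.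

**Step 2: a window of long wires.** *We isolate wires that are present with a probability independent of the scale.* Fix $\varepsilon>0$, put $x=(1+\varepsilon)k$, and choose $r_0$ with $\mathsf r(\ell)\le x\ell$ for $\ell\ge r_0$. Let $\ell\ge12r_0$ be large and
$$\mathcal S=\Big\{(s,u):s\in[\tfrac\ell4,\tfrac{3\ell}8],\ u\in[\tfrac{5\ell}8,\tfrac{3\ell}4]\Big\}.$$
By (10) and (3), since $d=4$, there is $a_0>0$ with $a(r)\ge a_0r^{-2}$ for large $r$. On $\mathcal S$ we have $u-s\in[\frac\ell4,\frac\ell2]$, so $N(\mathcal S)$ is Poisson with mean at least $(\ell/8)^2a_0(\ell/2)^{-2}=a_0/16$. Thus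
$$P(N(\mathcal S)\ge1)\ge\pi:=1-e^{-a_0/16}>0,$$
with $\pi$ independent of $\ell$ and $\varepsilon$. The restrictions $N|_{\mathcal S}$ and $N|_{\mathcal S^c}$ are independent. We condition on $N|_{\mathcal S}$.

**Step 3: no wire in the window.** *We check that nothing is lost in this case.* Let $N(\mathcal S)=0$. Split $[0,\ell]$ into five equal pieces. Their length $\ell/5<\ell/4$ is too short to contain a link from $\mathcal S$, so their resistances $R_N^\circ$ depend only on $N|_{\mathcal S^c}$. By (R2) the conditional mean of $R_N^\circ(0,\ell)$ is at most $5\mathsf r(\ell/5)\le x\ell$, because $\ell/5\ge r_0$.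

**Step 4: a wire in the window.** *We gain a fixed fraction.* Let $N(\mathcal S)\ge1$ and take the link $(s,u)$ of $N|_{\mathcal S}$ with minimal $s$. The intervals $[0,s]$ and $[u,\ell]$ have length at least $\ell/4\ge r_0$. They contain no $\mathcal S$-link, since an $\mathcal S$-link ends after $5\ell/8>s$ and starts before $3\ell/8<u$. Split $[s,u]$ into three equal pieces, of length in $[\ell/12,\ell/6]$; each length is at least $r_0$ and less than $\ell/4$, so these pieces contain no $\mathcal S$-link either. Let $R''$ be the sum of $R_N^\circ$ over the three pieces. By (R2), $R'\le R''$ for the $R'$ of (R3) with $e=(s,u,\rho(u-s))$. All five intervals are determined by $N|_{\mathcal S}$, while their resistances depend only on $N|_{\mathcal S^c}$. So the conditional means of the two outer resistances are at most $xs$ and $x(\ell-u)$, and $\mathbb E[R''\mid N|_{\mathcal S}]\le x(u-s)$. Put $b=2\rho(u-s)$. The function $y\mapsto\frac{by}{b+y}$ is increasing and concave, so (R3) and Jensen give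
$$\mathbb E[R_N^\circ(0,\ell)\mid N|_{\mathcal S}]\le x\ell-(u-s)\Big(x-\frac{2\rho x}{x+2\rho}\Big)=x\ell-(u-s)\frac{x^2}{x+2\rho}\le x\ell-\frac\ell4\,\frac{k^2}{k+2\rho}.$$
In the last step we used $u-s\ge\ell/4$, $x\ge k$, and that $x\mapsto\frac{x^2}{x+2\rho}$ is increasing.

**Step 5: contradiction.** *We average the two cases.* We obtain $k\ell\le\mathsf r(\ell)\le(1+\varepsilon)k\ell-\frac{\pi\ell}4\frac{k^2}{k+2\rho}$. Dividing by $\ell$, $\frac\pi4\frac{k^2}{k+2\rho}\le\varepsilon k$ for every $\varepsilon>0$, which is impossible for $k>0$. So $k=0$.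

**Step 6: the supremum.** *We put the limit in the form required by (12).* Put $\epsilon=1/K$ and choose $r_\epsilon$ with $\mathsf r(v)\le\epsilon v$ for $v\ge r_\epsilon$. For $r_\epsilon\le v\le T$ we have $\mathsf r(v)\le\epsilon T$. For $v\le r_\epsilon$ we have $\mathsf r(v)\le2\kappa r_\epsilon\le\epsilon T$ once $T\ge2\kappa r_\epsilon/\epsilon$. $\square$

**Proof of Theorem 1 for $d=4$.** Let $\kappa>0$. Choose $K$ with $c_4\nu\gamma^2K/\rho>2c_3$. By Lemma 3 choose $T$ so large that $\sigma:=T/K\ge1$ and $\sup_{0\le v\le T}\mathsf r(v)\le T/K=\sigma$, which is (12). Since $\sigma^{1-d/2}=\sigma^{-1}$, the bracket in (13) is $c_4\nu\gamma^2K/\rho-2c_3>0$. So $\lambda_2(\kappa)>\lambda_1(\kappa)$ for every $\kappa>0$, and (6) finishes the proof. $\blacksquare$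

## 10. Dimension at least five: a self-attracting walk that still spreads

Let $d\ge5$. We now want an upper bound on $\langle u^p\rangle$ in terms of $\langle u\rangle^p$, so the mutual attraction must be shown to be harmless. Bounding every kernel in (5) by its value at $0$ gives a mutual attraction at most linear in $t$, which is useless for comparing exponents. We must use that two walks drift apart, and for this we need an upper bound on $Q(X(u)=z)$ for the walk under its self-attraction. In $d\ge5$ this is possible because chains straddling a given time have finite total weight.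

Recall $\bar q(r)=q_{\rho r}(0)$. We have $\int_0^\infty\bar q=G$, $\int_\ell^\infty\bar q\le C\ell^{1-d/2}$, and
$$m_1=\int_0^\infty r\bar q(r)\,dr<\infty ,$$
because $\bar q\le1$ and $r\cdot r^{-d/2}$ is integrable at infinity exactly when $d\ge5$. Note $\gamma G\le p\gamma G<1$. For a chain put $\bar w_c=\prod_m\bar q(s_m-s_{m-1})\ge w_c$. Fix a time $s$. If $s_1\le s<s_n$, exactly one consecutive pair satisfies $s_{m-1}\le s<s_m$. Integrating $\bar q(s_m-s_{m-1})$ over such pairs gives at most $\int r\bar q(r)dr=m_1$, the other $n-2$ gaps give at most $G$ each, and there are $n-1$ choices of $m$. Hence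
$$\int_{\{s_1\le s<s_n\}}\mathfrak m(dc)\,\bar w_c\le M:=\nu\sum_{n\ge2}\gamma^n(n-1)G^{n-2}m_1=\frac{\nu\gamma^2m_1}{(1-\gamma G)^2}<\infty.\tag{17}$$
Let $Q_t$ be the law on paths on $[0,t]$ with free endpoint and density $e^{\nu A(X)}/Z(t)$, $Z(t)=E[e^{\nu A(X)}]$.

**Lemma 4.** Let $0<s<t$. (i) The law of $X|_{[0,s]}$ under $Q_t$ has a density in $[e^{-M},e^M]$ with respect to $Q_s$. (ii) Given $X|_{[0,s]}$, the law of $(X(s+v)-X(s))_{0\le v\le t-s}$ under $Q_t$ has a density in $[e^{-M},e^M]$ with respect to $Q_{t-s}$.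

*Proof.* *The purpose is to cut the walk at time $s$ at bounded cost.* Split $A=A_{[0,s]}+A_{[s,t]}+A_{\rm str}$ according to whether the chain lies before $s$, lies after $s$, or straddles $s$ ($s_1\le s<s_n$), with the $n=1$ term split in the obvious way. Then $A_{[s,t]}$ depends only on increments after $s$, and $0\le\nu A_{\rm str}\le M$ by (17). In (i) the density is proportional to $E[e^{\nu A_{[s,t]}+\nu A_{\rm str}}\mid X|_{[0,s]}]\in[Z(t-s),e^MZ(t-s)]$, because the increments after $s$ are independent of $X|_{[0,s]}$ under the free walk. In (ii) it is proportional to $e^{\nu A_{\rm str}}\in[1,e^M]$. A probability density whose largest and smallest values differ by a factor of at most $e^M$ lies in $[e^{-M},e^M]$. $\square$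

**Lemma 5.** There are $C,C'<\infty$, not depending on $\kappa\ge1$, such that for all $\kappa\ge1$, $0<u\le t$, $z\in\mathbb Z^d$,
$$Q_t(X(u)=z)\le b_\kappa(u):=\min\big(1,\ Cu^{-d/2},\ e^{M+C'u}q_{\kappa u}(0)\big).$$
In particular $b_\kappa(u)\to0$ as $\kappa\to\infty$ for each $u>0$.

*Proof.*

**Step 1: the third bound.** *It is for fixed $u$ and large $\kappa$.* By Lemma 4(i) (trivially if $u=t$), $Q_t(X(u)=z)\le e^MQ_u(X(u)=z)$. On $[0,u]$ we have $0\le\nu(A-\gamma u)\le\nu u\sum_{n\ge2}\gamma^nG^{n-1}=C'u$ with $C'=\nu\gamma\frac{\gamma G}{1-\gamma G}$. So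
$$Q_u(X(u)=z)=\frac{E[e^{\nu(A-\gamma u)}1\{X(u)=z\}]}{E[e^{\nu(A-\gamma u)}]}\le e^{C'u}q_{\kappa u}(z)\le e^{C'u}q_{\kappa u}(0).$$

**Step 2: long chains.** *For the second bound we first drop chains longer than a suitable $\ell$, at bounded cost.* Let $\ell=u^{2/(d-2)}$. Since $2/(d-2)<1$ there is $u_0$ with $u\ge4\ell$ for all $u\ge u_0$; let $u\ge u_0$. A chain in $(0,u)$ with $s_n-s_1>\ell$ has some gap exceeding $\ell/(n-1)$. So the contribution $\nu A_{\rm long}$ of such chains to $\nu A$ satisfies
$$0\le\nu A_{\rm long}\le\nu u\sum_{n\ge2}\gamma^n(n-1)G^{n-2}\int_{\ell/(n-1)}^\infty\bar q\ \le\ C\nu u\,\ell^{1-d/2}\sum_{n\ge2}\gamma^n(n-1)^{d/2}G^{n-2}=C_1\nu ,$$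
because $\ell^{(d-2)/2}=u$ and $\gamma G<1$. Let $Q_u^{\le\ell}$ be the law with these chains dropped. Then $dQ_u/dQ_u^{\le\ell}=e^{\nu A_{\rm long}}/E_{Q_u^{\le\ell}}[e^{\nu A_{\rm long}}]\le e^{C_1\nu}$, as the denominator is at least $1$.

**Step 3: short chains, with a decreasing tilt.** *We want to show that much of the time is not covered by chains; more chains would hurt, so we choose the reference weight from above.* Let $\Pi^+$ be the Poisson process of chains in $(0,u)$ with $s_n-s_1\le\ell$ and intensity $\bar w_c\,\mathfrak m(dc)$, whose mass is at most $\nu u\sum_{n\ge2}\gamma^nG^{n-1}<\infty$. By (9) on $[0,u]$ with $\varphi(c)=\bar w_c$, $F=\emptyset$ and only these chains,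
$$Q_u^{\le\ell}(X(u)=z)=\frac{E_{\Pi^+}[h\,P_{S(\omega)}(X(u)=z)]}{E_{\Pi^+}[h]},\qquad h(\omega)=\frac{E[\prod_{c\in\omega}w_c]}{\prod_{c\in\omega}\bar w_c}\in[0,1].$$
Adding a chain multiplies the integrand by $w_c/\bar w_c\le1$, so $h$ is decreasing. Let $g(\omega)$ be the Lebesgue measure of $[0,u]\setminus\bigcup_{c\in\omega}[s_1,s_n]$. The weight $\prod w_c$ depends only on increments inside the covered set. Hence, under $P_{S(\omega)}$, the total increment over the uncovered set is independent of the rest and has law $q_{\kappa g(\omega)}$, so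
$$P_{S(\omega)}(X(u)=z)\le q_{\kappa g(\omega)}(0).$$
Since $g$ is decreasing in $\omega$ and $r\mapsto q_r(0)$ is nonincreasing, the right side is increasing in $\omega$. By Harris–FKG, for any $c>0$,
$$Q_u^{\le\ell}(X(u)=z)\le E_{\Pi^+}[q_{\kappa g(\omega)}(0)]\le\Pi^+(g<cu)+q_{\kappa cu}(0).\tag{18}$$

**Step 4: a positive fraction is uncovered.** *We bound $\Pi^+(g<cu)$.* Let $\theta=e^{-M}$ and $J=\lfloor u/(2\ell)\rfloor\ge u/(4\ell)$. For $0\le j<J$ let $g_j$ be the uncovered measure in $[(2j+1)\ell,(2j+2)\ell)$. A chain of length at most $\ell$ that meets this interval has $s_1\in[2j\ell,(2j+2)\ell)$. These ranges are disjoint, so the $g_j$ are independent. By (17), the number of chains covering a given point is Poisson with mean at most $M$, so the point is uncovered with probability at least $\theta$, and $Eg_j\ge\theta\ell$. As $g_j\le\ell$, we have $\theta\ell\le\ell P(g_j\ge\theta\ell/2)+\theta\ell/2$, so $P(g_j\ge\theta\ell/2)\ge\theta/2$. The number of $j$ with $g_j\ge\theta\ell/2$ stochastically dominates a Binomial$(J,\theta/2)$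 variable. By the Chernoff bound $P(\mathrm{Bin}\le\mu/2)\le e^{-\mu/8}$ with mean $\mu=J\theta/2$, this number exceeds $J\theta/4$ except with probability at most $e^{-J\theta/16}$. Off that exceptional event $g\ge\frac{J\theta}4\cdot\frac{\theta\ell}2\ge cu$ with $c=\theta^2/32$. Hence
$$\Pi^+(g<cu)\le e^{-J\theta/16}\le e^{-\theta u/(64\ell)}=e^{-\theta u^{(d-4)/(d-2)}/64}.$$

**Step 5: conclusion.** *We assemble the second bound.* Since $d\ge5$, the last expression is $O(u^{-d/2})$. Also $q_{\kappa cu}(0)\le q_{cu}(0)\le c_2(cu)^{-d/2}$ for $\kappa\ge1$. With (18), the factor $e^{C_1\nu}$ of Step 2 and the factor $e^M$ from Lemma 4(i), this gives $Q_t(X(u)=z)\le Cu^{-d/2}$ for $u\ge u_0$. Enlarging $C$ so that $C\ge u_0^{d/2}$ covers $u\le u_0$. All constants depend on $\nu,\gamma,\rho,d$ but not on $\kappa\ge1$. The last assertion of the lemma follows from the third bound. $\square$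

**Lemma 6.** Let $\kappa>0$. There is $c_\kappa>0$ with $Q_t(X(t)=0)\ge c_\kappa t^{-d/2}$ for $t\ge1$.

*Proof.* *The purpose is to show that forcing the walk back to $0$ costs only a power of $t$.* By (9) with $F=\emptyset$, $Q_t$ is a mixture of laws $P_{S(\omega)}$. By Lemma 1(ii) and $R_S(0,t)\le2\kappa t$, $E_{Q_t}[X^{(j)}(t)^2]\le2\kappa t$. Chebyshev and a union bound over coordinates give $Q_t(|X(t)|_\infty\le\sqrt{4d\kappa t})\ge\frac12$. Next, insert $1\{X^{(j)}(t)=z_j\}=\frac1{2\pi}\int_{-\pi}^\pi e^{ik(X^{(j)}(t)-z_j)}dk$ in (7). This expresses $P_{S(\omega)}(X^{(j)}(t)=z_j)$ as the $z_j$-th Fourier coefficient of a nonnegative function of $k$, namely $\int\prod_e\frac{dk_e}{2\pi}\,e^{H_S}$ with $K$ replaced by $K+k1_{(0,t)}$, divided by $\Phi_1$. It is therefore maximal at $z_j=0$, and so $P_{S(\omega)}(X(t)=z)\le P_{S(\omega)}(X(t)=0)$. The same holds for the mixture $Q_t$. Comparing with the number of lattice points in the cube, $Q_t(X(t)=0)\ge\frac12(2\sqrt{4d\kappa t}+1)^{-d}$, and for $t\ge1$ the parenthesis is at most $(2\sqrt{4d\kappa}+1)\sqrt t$.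 $\square$

## 11. Mutual attraction with small conditional mean, and the proof of Theorem 2

**Proof of Theorem 2(i).** Let $\kappa\ge1$, $P=Q_t^{\otimes p}$ and $\mathcal F_s=\sigma(X_i(v):v\le s,\,i\le p)$.

**Step 1: isolate the mutual attraction.** *We reduce the claim to an exponential moment.* Split (5) into the terms with all labels equal, which sum to $\sum_iA(X_i)$, and the *cross* terms with not all labels equal. Let $B(s)$ be $\nu$ times the cross part restricted to chains with $s_n\le s$. Then $B(s)=\int_0^s\beta(v)\,dv$, where $\beta(v)\ge0$, the integral over cross chains with $s_n=v$, is jointly measurable and $\mathcal F_v$-measurable. For fixed $t$, $B$ is bounded. Moreover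
$$E^{\otimes p}[e^{\nu A(X_1,\dots,X_p)}]=Z(t)^pE_P[e^{B(t)}].\tag{19}$$

**Step 2: the conditional mean of the future.** *We show that, at any time $s$ and whatever the past, the expected remaining attraction is small.* The claim is that for all $s\le t$,
$$E_P[B(t)-B(s)\mid\mathcal F_s]\le\eta(\kappa):=\frac{e^M\nu(p\gamma)^2}{(1-p\gamma G)^2}\,I(\kappa),\qquad I(\kappa)=\int_0^\infty\!dv\int_0^\infty\!dr\,\min\big(\bar q(r),b_\kappa(v)\big).\tag{20}$$
Consider a labelled cross chain with $s_n>s$. We bound all its factors except one by $\bar q$. For the retained factor, with index $m$, put $r=s_m-s_{m-1}$ and $v=s_m-s>0$. We use throughout that, by Lemma 4(ii) and Lemma 5 (for $s=0$, by Lemma 5 alone), given $X_i|_{[0,s]}$ each value of $X_i(s+v)-X_i(s)$ has conditional probability at most $e^Mb_\kappa(v)$.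

Suppose first $s_1\le s<s_n$. Retain the factor with $s_{m-1}\le s<s_m$, so $r\ge v$. Given $\mathcal F_s$, the points $X_{i_{m-1}}(s_{m-1})$ and $X_{i_m}(s)$ are fixed. As $\sum_xq_{\rho r}(x)=1$, the conditional expectation of $q_{\rho r}(X_{i_m}(s_m)-X_{i_{m-1}}(s_{m-1}))$ is at most $e^Mb_\kappa(v)$. It is also at most $\bar q(r)$, hence at most $e^M\min(\bar q(r),b_\kappa(v))$.

Suppose next $s<s_1$. Retain the first factor with $i_{m-1}\ne i_m$, which exists because the chain is a cross chain; now $r<v$. Condition on $\mathcal F_s$ and on the whole walk $i_{m-1}$. The walks are independent under $P$, so walk $i_m$ still has its conditional law given its own past up to $s$, and the same bound $e^M\min(\bar q(r),b_\kappa(v))$ holds.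

Now sum over the $p^n$ labels and over the position $m$, which takes at most $n-1$ values in the first case and is fixed by the labels in the second. Integrate the other $n-2$ gaps, at most $G$ each. Since the regions $r\ge v$ and $r<v$ are disjoint, both cases together give at most $e^M\nu\sum_{n\ge2}(p\gamma)^n(n-1)G^{n-2}I(\kappa)=\eta(\kappa)$.

**Step 3: $I(\kappa)\to0$ as $\kappa\to\infty$.** *This makes $\eta$ small.* By Lemma 5 the integrand tends to $0$ pointwise and is dominated by $\min(\bar q(r),1,Cv^{-d/2})$. By (2), $\bar q(r)\le C_2r^{-d/2}$ for some $C_2$. Splitting at $r=(C_2/\beta)^{2/d}$ gives $\int_0^\infty\min(C_2r^{-d/2},\beta)\,dr\le C_3\beta^{1-2/d}$ for every number $\beta>0$. With $\beta=Cv^{-d/2}$, the $r$-integral of the dominating function is at most $C_4v^{1-d/2}$ for $v\ge1$, and it is at most $G$ for $v\le1$. This is integrable in $v$ because $d\ge5$. Dominated convergence applies. Choose $\kappa_0\ge1$ with $\eta=\eta(\kappa)\le\frac12$ for $\kappa\ge\kappa_0$.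

**Step 4: from the conditional mean to the exponential moment.** *We show $E_P[(B(t)-B(s))^n\mid\mathcal F_s]\le n!\,\eta^n$ by induction on $n$.* The case $n=1$ is (20). Since $B$ is absolutely continuous with density $\beta$, $(B(t)-B(s))^n=n\int_s^t(B(t)-B(v))^{n-1}\beta(v)\,dv$. For every $\Gamma\in\mathcal F_s$, since $1_\Gamma\beta(v)$ is $\mathcal F_v$-measurable for $v\ge s$,
$$E_P[1_\Gamma(B(t)-B(s))^n]=n\int_s^tE_P\big[1_\Gamma\beta(v)\,E_P[(B(t)-B(v))^{n-1}\mid\mathcal F_v]\big]dv\le n(n-1)!\,\eta^{n-1}E_P[1_\Gamma(B(t)-B(s))].$$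
The right side is at most $n!\,\eta^nP(\Gamma)$, by (20) again. Taking $s=0$ and summing, $E_P[e^{B(t)}]\le\sum_n\eta^n=(1-\eta)^{-1}\le2$.

**Step 5: comparison of moments.** *We return to $u$.* By (4), $\langle u(t,0)\rangle=Z(t)Q_t(X(t)=0)$. Dropping the endpoint indicators in $\langle u^p\rangle$ and using (19) and Lemma 6, for $t\ge1$,
$$\langle u(t,0)^p\rangle\le E^{\otimes p}[e^{\nu A}]\le2Z(t)^p\le2\,(c_\kappa^{-1}t^{d/2})^p\langle u(t,0)\rangle^p.$$
Take logarithms, divide by $pt$ and let $t\to\infty$: $\lambda_p(\kappa)\le\lambda_1(\kappa)$. Since $\lambda_1\le\dots\le\lambda_p$, all are equal, for all $\kappa\ge\kappa_0$. $\blacksquare$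

**Proof of Theorem 2(ii).** *The same argument runs with $\eta$ made small by the factor $\nu$ in (20) instead of by $I(\kappa)$.* Fix $\kappa>0$. Lemma 5 holds for this $\kappa$ with a constant $C$ that depends on $\kappa$; only the bound $q_{\kappa cu}(0)\le c_2(\kappa cu)^{-d/2}$ in Step 5 of its proof changes. For $\nu\le1$ the quantities $M$, $e^{C_1\nu}$ and $\theta^{-1}=e^M$ are bounded uniformly in $\nu$, and $u_0$ depends only on $d$, so $C$ may be chosen uniformly in $\nu\le1$. The dominating function in Step 3 above then gives $I(\kappa)\le C_\kappa<\infty$ uniformly in $\nu\le1$, and (20) gives $\eta\le C'_\kappa\nu$. Put $\nu_0:=\min(1,1/(2C'_\kappa))$. For $\nu\le\nu_0$ we have $\eta\le\frac12$. Steps 1, 2, 4 and 5 used $\kappa\ge1$ only through Lemma 5, and Lemma 6 holds for every $\kappa>0$. Hence $\lambda_1(\kappa)=\dots=\lambda_p(\kappa)$ whenever $\nu\le\nu_0$. $\blacksquare$
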